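# Invariants of Clifford–Weil groups are spanned by weight enumerators

## 1. Binary self-dual codes, and a first guess

The weight enumerators of self-dual codes are invariant under a certain matrix group. The answer that one would first guess is that there are no other invariants: every invariant polynomial is a linear combination of weight enumerators. We test this guess where everything can be computed, then formulate it for an arbitrary finite ring, and then prove it.

Take a binary code $C\le\mathbb F_2^N$ with $C=C^\perp$ for the usual inner product, and put $W_C(x,y)=\sum_{c\in C}x^{N-\mathrm{wt}(c)}y^{\mathrm{wt}(c)}$. Every $c\in C$ satisfies $c\cdot c=0$, so all weights are even and $W_C$ is invariant under $y\mapsto -y$. The MacWilliams identity together with $C=C^\perp$ says that $W_C$ is invariant under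
$$x\mapsto (x+y)/\sqrt2,\qquad y\mapsto (x-y)/\sqrt2 .$$
Call these two substitutions $d$ and $h$. Which homogeneous polynomials are invariant under both?

*Degree 1.* Invariance under $d$ leaves multiples of $x$, and $h$ sends $x$ to $(x+y)/\sqrt2\ne x$. There are no invariants, and there is no self-dual code of length $1$, because $\dim C=N/2$.

*Degree 2.* Invariance under $d$ leaves $\alpha x^2+\gamma y^2$. Its image under $h$ is $\frac{\alpha}{2}(x+y)^2+\frac{\gamma}{2}(x-y)^2$, where $xy$ has coefficient $\alpha-\gamma$. So $\alpha=\gamma$, and the invariants are the multiples of $x^2+y^2=W_C$ with $C=\{00,11\}$.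

*Degree 3.* Invariance under $d$ leaves $\alpha x^3+\gamma xy^2$. Up to the factor $2^{-3/2}$ its image under $h$ is
$$\alpha(x+y)^3+\gamma(x+y)(x-y)^2=\alpha(x^3+3x^2y+3xy^2+y^3)+\gamma(x^3-x^2y-xy^2+y^3).$$
The coefficients of $x^2y$ and $y^3$ must vanish: $3\alpha-\gamma=0$ and $\alpha+\gamma=0$. So $\alpha=\gamma=0$. Again there is neither an invariant nor a code.

The guess survives these tests. To ask the question over other rings we need a framework that says what "self-dual", "all weights even" and "the matrix group" mean.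

## 2. Types, codes and Clifford–Weil groups

Rings and modules are unital throughout. We write $\mathbf e(x)=\exp(2\pi i x)$ for $x\in\mathbb Q/\mathbb Z$.

**Definition (Type, in the sense of Nebe–Rains–Sloane).** A Type is a quadruple $T=(R,V,\beta,\Phi)$ as follows.

- $R$ is a finite ring with an involution $J$: an additive map $r\mapsto r^J$ with $(rs)^J=s^Jr^J$ and $(r^J)^J=r$.
- $V$ is a finite left $R$-module.
- $\beta:V\times V\to\mathbb Q/\mathbb Z$ is biadditive and nonsingular, i.e. $v\mapsto\beta(v,\cdot)$ is an isomorphism $V\to\mathrm{Hom}_{\mathbb Z}(V,\mathbb Q/\mathbb Z)$.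
- $\beta(rv,w)=\beta(v,r^Jw)$ for all $r\in R$, $v,w\in V$.
- There is $\varepsilon\in Z(R)$ with $\varepsilon\varepsilon^J=1$ and $\beta(v,w)=\beta(w,\varepsilon v)$ for all $v,w$.
- $\Phi$ is a set of maps $\phi:V\to\mathbb Q/\mathbb Z$ with $\phi(0)=0$ and biadditive polarization $(v,w)\mapsto\phi(v+w)-\phi(v)-\phi(w)$. It is an additive group, closed under $\phi\mapsto\phi[r]$, where $\phi[r](v)=\phi(rv)$. It contains all maps $\phi_r:v\mapsto\beta(v,rv)$, $r\in R$. For each $\phi\in\Phi$ there is $s\in R$ with $\phi(v+w)-\phi(v)-\phi(w)=\beta(v,sw)$ for all $v,w$.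

For each $\phi\in\Phi$ we fix one such $s$ and call it $s_\phi$.

*Example 1 (binary).* $R=V=\mathbb F_2$, $J=\mathrm{id}$, $\varepsilon=1$, $\beta(v,w)=\frac12vw$, $\Phi=\{0,\ v\mapsto\frac12v^2\}$. The nonzero $\phi$ is additive, so $s_\phi=0$ works.

*Example 2 (doubly even).* The same, with $\Phi$ the group generated by $\phi(v)=\frac14v^2$ (so $\phi(1)=\frac14$). The polarization at $(1,1)$ is $0-\frac14-\frac14=\frac12=\beta(1,1)$, so $s_\phi=1$.

**Definition (codes).** A code of length $N\ge0$ is a submodule $C\le V^N$. Its dual is $C^\perp=\{w\in V^N:\sum_i\beta(w_i,c_i)=0\ \forall c\in C\}$. The code is *of Type $T$* if $C=C^\perp$ and $\sum_i\phi(c_i)=0$ for all $\phi\in\Phi$, $c\in C$. The length-$0$ code $V^0=\{()\}$ is allowed. The *complete weight enumerator* is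
$$\mathrm{cwe}_C=\sum_{c\in C}\prod_{v\in V}x_v^{a_v(c)}\in\mathbb C[x_v:v\in V],\qquad a_v(c)=|\{i:c_i=v\}| ,$$
and the length-$0$ code has $\mathrm{cwe}=1$.

In Example 1 the codes of Type $T$ are the self-dual binary codes. In Example 2 they are those with all weights divisible by $4$; thus $\{00,11\}$ is of the first Type and not of the second.

**Definition (symmetric idempotent).** An idempotent $e\in R$ is symmetric if there are $u_e,v_e\in R$ with $e=u_ev_e$ and $v_eu_e=e^J$.

The idempotents $0$ and $1$ are always symmetric. In $R=\mathbb F_2\times\mathbb F_2$ with $J$ swapping the factors, $e=(1,0)$ is not: $R$ is commutative, so $u_ev_e=v_eu_e$, while $e^J=(0,1)\ne e$. In $M_2(\mathbb F_2)$ with $J$ the transpose, the matrix unit $E_{11}$ is symmetric, with $u=v=E_{11}$.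

**Definition (Clifford–Weil group).** Let $(e_v\mid v\in V)$ be a basis of $\mathbb C^{|V|}$. Then $\mathcal C(T)\le\mathrm{GL}_{|V|}(\mathbb C)$ is generated by
$$m_r:e_v\mapsto e_{rv}\ (r\in R^*),\qquad d_\phi:e_v\mapsto\mathbf e(\phi(v))\,e_v\ (\phi\in\Phi),$$
$$h_{e,u_e,v_e}:e_v\mapsto|eV|^{-1/2}\sum_{w\in eV}\mathbf e(\beta(w,v_ev))\,e_{w+(1-e)v}\qquad(e=u_ev_e\text{ symmetric}).$$
Identify $x_v$ with $e_v$; then $g\in\mathcal C(T)$ acts on polynomials by substituting for $x_v$ the linear form $g(e_v)$. The ring of invariant polynomials is $\mathrm{Inv}(\mathcal C(T))$.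

So $d_\phi$ encodes the conditions "$\phi=0$ on $C$", and $h_e$ is a Fourier transform in the $eV$-direction only. In Example 1, $d$ and $h=h_{1,1,1}$ are the substitutions of Section 1, and $h_0$ is the identity.

It is a known fact that $\mathrm{cwe}_C\in\mathrm{Inv}(\mathcal C(T))$ for every $C$ of Type $T$; we shall reprove it. Nebe–Rains–Sloane: if $R$ is a direct product of matrix rings over chain rings, then $\mathrm{Inv}(\mathcal C(T))$ is the $\mathbb C$-linear span of the $\mathrm{cwe}_C$; we shall not use this. That the same holds for arbitrary finite rings is the conjecture treated here; the problem comes from "Self-dual codes and invariant theory" (http://www.math.rwth-aachen.de/~Gabriele.Nebe/papers/clifftype.pdf). The guess is right.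

**Theorem 1.** For every Type $T=(R,V,\beta,\Phi)$ with $R$ an arbitrary finite ring, $\mathrm{Inv}(\mathcal C(T))$ is the $\mathbb C$-linear span of the polynomials $\mathrm{cwe}_C$, where $C$ runs over the codes of Type $T$ of all lengths $N\ge0$.

## 3. Length one over $\mathbb F_2\times\mathbb F_2$ and over $\mathbb F_2[x,y]/(x^2,y^2)$

In degree $1$ an invariant is a vector $p=\sum_vp(v)e_v\in\mathbb C^{|V|}$ fixed by the generators. We do two cases by hand.

*Example 3 (swap).* $R=V=\mathbb F_2\times\mathbb F_2$, $J$ the swap, $\varepsilon=1$, $\beta((a,b),(c,d))=\frac12(ad+bc)$. Then $\beta(v,rv)=\frac12(r_1+r_2)ab$ for $v=(a,b)$, and we take $\Phi=\{0,\phi\}$ with $\phi(a,b)=\frac12ab$. The polarization of $\phi$ is $\beta$, so $s_\phi=1$. Invariance under $d_\phi$ gives $p(1,1)=0$. The unit group is trivial. The symmetric idempotents are $0,1$, and $h=h_{1,1,1}$ gives $2p(w)=\sum_v\mathbf e(\beta(w,v))p(v)$: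
$$\begin{aligned}w=(0,0):&\quad p(0,0)+p(1,0)+p(0,1)=2p(0,0),\\ w=(1,0):&\quad p(0,0)+p(1,0)-p(0,1)=2p(1,0),\\ w=(0,1):&\quad p(0,0)-p(1,0)+p(0,1)=2p(0,1),\\ w=(1,1):&\quad p(0,0)-p(1,0)-p(0,1)=0.\end{aligned}$$
All four say $p(0,0)=p(1,0)+p(0,1)$. The invariants have dimension $2$, and they are spanned by the indicator vectors of the two codes $\mathbb F_2\times0$ and $0\times\mathbb F_2$ of Type $T$.

*Example 4 (a local ring that is not a chain ring).* Let $R=V=\mathbb F_2[x,y]/(x^2,y^2)$, $J=\mathrm{id}$, $\varepsilon=1$, and $\beta(v,w)=\frac12\lambda(vw)$, where $\lambda$ is the coefficient of $xy$. For $v=a+bx+cy+dxy$ we have $\lambda(v\cdot xy)=a$, and if $a=0$ then $\lambda(vy)=b$, $\lambda(vx)=c$, $\lambda(v)=d$; so $\beta$ is nonsingular. Since $v^2=a$, the maps $\beta(v,rv)$ are $0$ and $\phi(v)=\frac12a$, and $\Phi=\{0,\phi\}$. The ring is commutative and local, and the ideals $(x)$, $(y)$ are incomparable. It has no idempotents besides $0,1$, so it is not a direct product of matrix rings over chain rings.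

Let $\mathfrak r=(x,y)$, of order $8$. Invariance under $d_\phi$ means $p=0$ off $\mathfrak r$. The units $1+\mathfrak r$ have on $\mathfrak r$ the orbits $\{0\}$, $\{xy\}$, $\{x,x+xy\}$, $\{y,y+xy\}$, $\{x+y,x+y+xy\}$; let $p$ take on them the values $p_0,p_s,p_1,p_2,p_3$. The transform $h=h_{1,1,1}$ gives $4p(w)=\sum_v(-1)^{\lambda(vw)}p(v)$. (Any other $h_{1,u,v}$ has $v$ a unit and equals $h\,m_v$, so it adds nothing.)

- $w=1$: $0=p_0-p_s$. By $m_r$-invariance the other units give nothing new.
- $w=0$: $4p_0=p_0+p_s+2(p_1+p_2+p_3)$, so with $p_s=p_0$ we get $p_0=p_1+p_2+p_3$. The equation at $w=xy$ is the same.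
- $w=x$: here $\lambda(x\cdot x)=0$ and $\lambda(xy)=\lambda(x(x+y))=1$, so $4p_1=2p_0+2p_1-2p_2-2p_3$, again $p_0=p_1+p_2+p_3$. In the same way, $w=y$ and $w=x+y$ give this equation, using $(x+y)^2=0$.

The invariants have dimension $3$. On the code side, a self-dual code $C$ of length $1$ is an ideal of order $4$ in $\mathfrak r$; it contains $xy$, and $C/(xy)$ is one of the three lines of $\mathfrak r/(xy)\cong\mathbb F_2^2$. So $C$ is $(x)$, $(y)$ or $(x+y)$, and each has square $0$ and order $4$, hence is self-dual. Their indicator vectors have $p_0=p_s=1$ and one $p_i=1$, so they are independent and span the invariants. The guess passes here too.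

## 4. $T$-modules and the subquotients $B^\perp/B$

Both examples suggest working with vectors in $\mathbb C[V^N]$, before passing to polynomials, and inducting: a self-dual code containing a submodule $B$ is a self-dual code in $B^\perp/B$. But $B^\perp/B$ need not be of the form $V^M$. In Example 2 with $N=4$, $B=\{0000,1111\}$, the quotient $B^\perp/B$ (even-weight words modulo $1111$) has order $4$, and $\phi(v)=\frac14\mathrm{wt}(v)$ takes the value $\frac12$ on all three nonzero classes. On $V^2$ the values on nonzero vectors are $\frac14,\frac14,\frac12$. So we enlarge the class of objects.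

**Definition ($T$-module).** A $T$-module is a finite left $R$-module $W$ with a nonsingular biadditive $\beta:W\times W\to\mathbb Q/\mathbb Z$ satisfying $\beta(rv,w)=\beta(v,r^Jw)$ and $\beta(v,w)=\beta(w,\varepsilon v)$, and with, for each $\phi\in\Phi$, a map $\phi:W\to\mathbb Q/\mathbb Z$ such that
$$\phi(0)=0,\quad \phi[r](w)=\phi(rw),\quad \phi_r(w)=\beta(w,rw),\quad \phi(v+w)-\phi(v)-\phi(w)=\beta(v,s_\phi w).$$

Each $V^N$ is a $T$-module with $\beta(c,d)=\sum_i\beta(c_i,d_i)$ and $\phi(c)=\sum_i\phi(c_i)$. Let $W$ be a $T$-module from now on. Replacing $r$ by $r^J$ we also have $\beta(v,rw)=\beta(r^Jv,w)$.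

**Lemma 1.** $\beta$ is nonsingular on both sides. For a submodule $B\le W$, left and right orthogonals coincide; the common set $B^\perp$ is a submodule, $|B^\perp|=|W|/|B|$, and $B^{\perp\perp}=B$.

*Proof.* $\varepsilon$ is a unit, being central with $\varepsilon\varepsilon^J=1$. If $\beta(v,w)=0$ for all $v$, then $\beta(w,\varepsilon v)=0$ for all $v$, so $w=0$. Next, $\varepsilon B=B$. Hence $\beta(b,w)=0$ for all $b\in B$ iff $\beta(w,\varepsilon b)=0$ for all $b$ iff $\beta(w,b)=0$ for all $b$. If $w\in B^\perp$, then $\beta(b,rw)=\beta(r^Jb,w)=0$, so $B^\perp$ is a submodule. Under $w\mapsto\beta(w,\cdot)$ it corresponds to the characters of $W$ that are trivial on $B$, of which there are $|W/B|$. Finally $B\subseteq B^{\perp\perp}$, and the orders agree. $\square$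

**Definition (isotropic).** A submodule $B\le W$ is isotropic if $B\subseteq B^\perp$ and $\phi(b)=0$ for all $b\in B$, $\phi\in\Phi$. An element $v\in W$ is isotropic if $\phi(v)=0$ for all $\phi\in\Phi$.

**Lemma 2.** If $v$ is isotropic, then $Rv$ is an isotropic submodule. In particular every element of $Rv$ is isotropic.

*Proof.* $\phi(rv)=\phi[r](v)=0$ because $\phi[r]\in\Phi$, and $\beta(rv,sv)=\beta(v,r^Jsv)=\phi_{r^Js}(v)=0$ because $\phi_{r^Js}\in\Phi$. $\square$

**Lemma 3.** If $B$ is isotropic, then $B^\perp/B$ is a $T$-module of order $|W|/|B|^2$. Its self-dual isotropic submodules are exactly the $C/B$ with $B\le C\le W$ and $C=C^\perp$ isotropic.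

*Proof.* For $w\in B^\perp$, $b\in B$ we have $\phi(w+b)=\phi(w)+\phi(b)+\beta(w,s_\phi b)=\phi(w)$, so $\phi$ is well defined on the quotient. So is $\beta$, and its radical on $B^\perp$ is $B^\perp\cap B^{\perp\perp}=B$; hence $B^\perp/B\to\mathrm{Hom}_{\mathbb Z}(B^\perp/B,\mathbb Q/\mathbb Z)$ is injective, and bijective by counting. The remaining identities are inherited from $B^\perp$. The order comes from Lemma 1.

Let $B\le C\le B^\perp$. Then $C^\perp\le B^\perp$, and the orthogonal of $C/B$ in $B^\perp/B$ is $(C^\perp\cap B^\perp)/B=C^\perp/B$. So $C/B$ is self-dual iff $C$ is, and the values of $\phi$ on $C/B$ are those on $C$. Conversely a self-dual $C\ge B$ satisfies $C=C^\perp\le B^\perp$. $\square$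

## 5. The operators on $\mathbb C[W]$ and their compatibility with subquotients

Let $\mathbb C[W]=\bigoplus_{w\in W}\mathbb Ce_w$ with $(e_w)$ orthonormal. Define $m_r$, $d_\phi$, $h_{e,u_e,v_e}$ on $\mathbb C[W]$ by the formulas of Section 2, with $W$ in place of $V$. Under $\mathbb C[V^N]=(\mathbb C^{|V|})^{\otimes N}$ these are the $N$-th tensor powers of the generators of $\mathcal C(T)$; for $h_e$ note $eV^N=(eV)^N$.

Let $e=uv$ be a symmetric idempotent, $u=u_e$, $v=v_e$, $vu=e^J$. Then $ve=vuv=e^Jv$ and $ue^J=uvu=eu$.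

**Lemma 4.**

- (a) For $x\in eW$, $y\in W$: $\beta(x,vy)=\beta(x,v\,ey)$.
- (b) For every $R$-module $X$, multiplication by $v$ is a bijection $eX\to e^JX$ with inverse multiplication by $u$. In particular $|eX|=|e^JX|$.
- (c) $\beta$ restricts to a perfect pairing $eW\times e^JW\to\mathbb Q/\mathbb Z$, and $\beta(x,w)=\beta(x,e^Jw)$ for $x\in eW$, $w\in W$.
- (d) The operators $m_r$, $d_\phi$, $h_{e,u_e,v_e}$ on $\mathbb C[W]$ are unitary.

*Proof.* (a) $\beta(x,vy)=\beta(ex,vy)=\beta(x,e^Jvy)=\beta(x,vey)$.

(b) $v\,ex=e^Jvx\in e^JX$ and $u\,e^Jx=eux\in eX$; also $uv=e$ is the identity on $eX$ and $vu=e^J$ is the identity on $e^JX$.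

(c) For $x\in eW$: $\beta(x,w)=\beta(ex,w)=\beta(x,e^Jw)$, so $x\perp e^JW$ forces $x\perp W$ and $x=0$. For $z\in e^JW$: $\beta(w,z)=\beta(w,e^Jz)=\beta(ew,z)$, so $eW\perp z$ forces $z=0$.

(d) This is clear for $m_r$ and $d_\phi$. By (a), $h_e$ acts on $\mathbb C[W]=\mathbb C[eW]\otimes\mathbb C[(1-e)W]$ only on the first factor, by the matrix $|eW|^{-1/2}\mathbf e(\beta(w,vy))_{w,y\in eW}$. As $y$ runs over $eW$, $vy$ runs bijectively over $e^JW$ by (b), so by (c) the columns $w\mapsto\mathbf e(\beta(w,vy))$ are all the characters of the group $eW$, each once. By orthogonality of characters the matrix is unitary. $\square$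

The next lemma is what makes the induction possible: it says that passing to $B^\perp/B$ respects all the operators.

**Lemma 5.** Let $B\le W$ be isotropic, $M=B^\perp/B$, and $\iota_B:\mathbb C[M]\to\mathbb C[W]$, $e_{w+B}\mapsto\sum_{b\in B}e_{w+b}$. Then $\iota_B$ intertwines $m_r$, $d_\phi$, $h_{e,u_e,v_e}$ on $\mathbb C[M]$ with those on $\mathbb C[W]$.

*Proof.* For $m_r$ use $rB=B$. For $d_\phi$ use $\phi(w+b)=\phi(w)$ from the proof of Lemma 3. For $h_e$ let $w\in B^\perp$. Write $b\in B=eB\oplus(1-e)B$ as a sum of independent parts; by (a), only the part in $eB$ enters the phase. Thus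
$$h_e\iota_B(e_{w+B})=|eW|^{-1/2}\sum_{z\in eW}\mathbf e(\beta(z,vw))\Big(\sum_{b\in eB}\mathbf e(\beta(z,vb))\Big)\sum_{b'\in(1-e)B}e_{z+(1-e)w+b'} .$$
By (b) with $X=B$, $vb$ runs over $e^JB$. So the inner sum is a character sum, equal to $|eB|$ if $z\perp e^JB$ and to $0$ otherwise. By (c), $z\perp e^JB$ means $z\perp B$, i.e. $z\in eW\cap B^\perp=e(B^\perp)$. For such $z$ the phase $\mathbf e(\beta(z,vw))$ depends only on $z+eB$, because $vw\in B^\perp$. Grouping the $z$ by cosets of $eB$, the sums over $z+eB$ and over $b'\in(1-e)B$ together form a sum over a coset of $B$: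
$$h_e\iota_B(e_{w+B})=|eW|^{-1/2}|eB|\sum_{\bar z\in e(B^\perp)/eB}\mathbf e(\beta(z,vw))\,\iota_B(e_{z+(1-e)w+B}).$$

It remains to compare normalizations. The group $e(B^\perp)$ is the annihilator of $e^JB$ in the perfect pairing of (c), so $|e(B^\perp)|=|eW|/|e^JB|=|eW|/|eB|$. Since $e(B^\perp)\cap B=eB$, we have $eM\cong e(B^\perp)/eB$, so $|eM|=|eW|/|eB|^2$, i.e. $|eW|^{-1/2}|eB|=|eM|^{-1/2}$. The right side is therefore $\iota_B(h_ee_{w+B})$. $\square$

For a submodule $C$ put $e_C=\sum_{c\in C}e_c$. If $C=C^\perp$ is isotropic, then $C^\perp/C=0$ and $e_C=\iota_C(e_0)$. All operators fix $e_0\in\mathbb C[0]$. So Lemma 5 gives at once: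
$$\text{for }C=C^\perp\text{ isotropic, }e_C\text{ is fixed by all }m_r,\ d_\phi,\ h_{e,u_e,v_e}.\tag{1}$$

## 6. The span $K_W$ of isotropic cosets, and the sign that blocks the full Fourier transform

**Definition.** $K_W\subseteq\mathbb C[W]$ is the span of all $\iota_B(e_{w+B})=\sum_{b\in B}e_{w+b}$ with $B\ne0$ isotropic and $w\in B^\perp$. Equivalently, $K_W=\sum_{B\ne0}\iota_B(\mathbb C[B^\perp/B])$.

On $K_W$ an induction on $|W|$ should describe the invariants, because $|B^\perp/B|<|W|$. What the induction does not reach is the orthogonal complement. A vector $p=\sum p(v)e_v$ is in $K_W^\perp$ iff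
$$\sum_{b\in B}p(w+b)=0\qquad\text{for all isotropic }B\ne0,\ w\in B^\perp.\tag{2}$$
If $W\neq0$ has no nonzero isotropic submodule, then $K_W=0$; here an invariant $p$ is supported at $0$ by $d_\phi$-invariance and Lemma 2, and $h_1e_0=|W|^{-1/2}\sum_we_w\ne e_0$, so $p=0$. But if $W$ has isotropic submodules, nothing so far says that an invariant cannot have a component in $K_W^\perp$. So we must show: *an invariant vector in $K_W^\perp$ is $0$ when $W\ne0$.*

*Example 4 again, $W=R$.* Let $p\in K_W^\perp$ be invariant. It is supported on $\mathfrak r$. Since $x+xy=(1+y)x$, we have $p(x)=p(x+xy)$, while (2) for $B=(xy)$, $w=x\in B^\perp=\mathfrak r$ says $p(x)+p(x+xy)=0$. So $p(x)=0$, and likewise for $y$ and $x+y$. Only $p(0)$ and $p(xy)=-p(0)$ remain. The coefficient of $e_0$ in $h_1p$ is $\frac14\sum_vp(v)=0$; it must equal $p(0)$, so $p=0$.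

This suggests a general plan. From (2) and $m_r$-invariance compute the values of $p$ in terms of $p(0)$, scaled to $p(0)=1$. Then compare coefficients of $e_0$ in $h_1p=p$, which reads $\sum_{v\in W}p(v)=|W|^{1/2}>1$, and contradict this by showing that the sum is at most $1$. If $R=\mathbb F_q$ this works at once: for isotropic $v\ne0$, all nonzero elements of $Rv$ are unit multiples of $v$, so (2) gives $1+(q-1)p(v)=0$, and every term other than $p(0)$ is zero or negative.

The plan stops at matrix rings. Let $R=M_2(\mathbb F_2)$, $J$ the transpose, $V=\mathbb F_2^2$, $\varepsilon=1$, $\beta(v,w)=\frac12v^{\mathsf T}w$, and $\Phi$ the set of all maps $v\mapsto\frac12v^{\mathsf T}rv$; the polarization of such a map is $\beta(v,(r+r^{\mathsf T})w)$. Then $V^N$ consists of $2\times N$ matrices. One with rows $a,b$ is isotropic iff $a\cdot a=a\cdot b=b\cdot b=0$. Take $N=4$ and $v$ with rows $1100$ and $0011$. Then $Rv$ is isotropic and isomorphic to $M_2(\mathbb F_2)$ as a left module. It contains $0$, nine elements corresponding to rank-one matrices,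 and six corresponding to invertible ones. A rank-one element generates a simple submodule with three nonzero elements, which are unit multiples of each other, so (2) gives it the value $-\frac13$. The six others are unit multiples of $v$, and (2) for $B=Rv$, $w=0$ reads
$$1+9\cdot\left(-\tfrac13\right)+6\,p(v)=0,\qquad p(v)=+\tfrac13 .$$
So positive terms appear, and the bound "every term other than $p(0)$ is at most $0$" is lost.

The way past this point is not to use the whole Fourier transform. The group contains the partial transforms $h_e$. Comparing coefficients of $e_0$ in $h_ep=p$ gives a sum over $eW$ only; if $e$ is a *primitive* idempotent, then every $v\in eW$ with $\mathfrak rv=0$ generates a submodule that is zero or simple, and only the favorable sign occurs. In the matrix example, $e=E_{11}$ cuts out the matrices with second row $0$. The remaining difficulty is that a primitive idempotent need not be symmetric, as $(1,0)\in\mathbb F_2\times\mathbb F_2$ with the swap shows. Then we shall need a sum of two primitive idempotents and a finer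 estimate.

## 7. Generators of semisimple cyclic modules, and small symmetric idempotents

Let $\mathfrak r$ be the Jacobson radical of $R$ and $\bar R=R/\mathfrak r$. Recall that $\mathfrak r$ is nilpotent and $\bar R$ is semisimple, that $1+\mathfrak r\subseteq R^*$, and hence that every lift to $R$ of a unit of $\bar R$ is a unit. For a primitive idempotent $f$, $Rf$ is indecomposable projective and $Rf/\mathfrak rf$ is simple. If $Rf/\mathfrak rf\cong Rg/\mathfrak rg$ then $Rf\cong Rg$: lift the isomorphism to $Rf\to Rg$, which is onto by Nakayama, and do the same in the other direction; the orders then agree. Finally $\mathrm{Hom}_R(Rf,X)\cong fX$ via $\alpha\mapsto\alpha(f)$ for every idempotent $f$ and module $X$.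

The first lemma turns "generates the same submodule" into "has the same value of $p$".

**Lemma 6.** If $X$ is an $R$-module, $x,y\in X$, $\mathfrak rx=0$ and $Rx=Ry$, then $y=ux$ for some $u\in R^*$.

*Proof.* $M=Rx$ is an $\bar R$-module, since $\mathfrak rRx=\mathfrak rx=0$. Let $\pi_x,\pi_y:\bar R\to M$ be the surjections with $1\mapsto x$ and $1\mapsto y$; let $I_x,I_y$ be their kernels and $N_x,N_y$ complements of these in $\bar R$. Then $N_x\cong M\cong N_y$, so comparing multiplicities of simple modules in $I_x\oplus N_x=\bar R=I_y\oplus N_y$ gives an isomorphism $I_y\cong I_x$. Combine it with $(\pi_x|_{N_x})^{-1}\pi_y|_{N_y}:N_y\to N_x$ to get an automorphism $\alpha$ of the left module $\bar R$. It satisfies $\pi_x\alpha=\pi_y$: on $I_y$ both sides are $0$, and on $N_y$ this is the construction. Now $\alpha(a)=a\alpha(1)$, so $\alpha$ is right multiplication by $\bar u=\alpha(1)$. Likewise $\alpha^{-1}$ is right multiplication by some $\bar w$, and $\bar u\bar w=\alpha^{-1}(\alpha(1))=1$, $\bar w\bar u=\alpha(\alpha^{-1}(1))=1$. So $\bar u$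 is a unit, and $y=\pi_y(1)=\pi_x(\bar u)=\bar ux$. Lift $\bar u$ to a unit $u$ of $R$. $\square$

The next lemma tells us when an idempotent is symmetric.

**Lemma 7.** For idempotents $e,f\in R$: $Re\cong Rf$ iff there are $u\in eRf$, $v\in fRe$ with $uv=e$, $vu=f$. Consequently, if $Re\cong Re^J$, then $e$ is symmetric; and $Re\cong Rf$ implies $Re^J\cong Rf^J$.

*Proof.* Given $\alpha:Re\cong Rf$, put $u=\alpha(e)=e\alpha(e)\in eRf$ and $v=\alpha^{-1}(f)\in fRe$. Then $uv=u\alpha^{-1}(f)=\alpha^{-1}(uf)=\alpha^{-1}(u)=e$ and $vu=v\alpha(e)=\alpha(ve)=\alpha(v)=f$. Conversely, right multiplications by $u$ and by $v$ are mutually inverse maps $Re\to Rf$ and $Rf\to Re$. The first consequence is the case $f=e^J$. For the second apply $J$: $v^Ju^J=e^J$ and $u^Jv^J=f^J$ with $v^J\in e^JRf^J$, $u^J\in f^JRe^J$. $\square$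

*Construction of the set $E$.* We want symmetric idempotents that are as small as possible, but so many that one of them is nonzero on any given $W\ne0$. Write $1=f_1+\dots+f_k$ with orthogonal primitive idempotents. By Krull–Schmidt every $Rf$ with $f$ primitive is isomorphic to some $Rf_i$. If $f$ is primitive, so is $f^J$. By Lemma 7, $[Rf]\mapsto[Rf^J]$ is a well-defined map on isomorphism classes of indecomposable projectives, and applying it twice gives the identity. For each of its orbits choose an idempotent $e$ as follows.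

- **(A)** If $Rf_i\cong Rf_i^J$: put $e=f_i$ for one such $f_i$ in the class. It is symmetric by Lemma 7.
- **(B)** If $Rf_i\not\cong Rf_i^J$: choose $f_j$ with $Rf_j\cong Rf_i^J$ (so $j\ne i$) and put $e_1=f_i$, $e_2=f_j$, $e=e_1+e_2$. Lemma 7 gives $Re_2^J\cong Re_1$, so $Re^J=Re_1^J\oplus Re_2^J\cong Re_2\oplus Re_1\cong Re$ and $e$ is symmetric.

Let $E$ be the set of these $e$, with one fixed choice of $(u_e,v_e)$ for each. For $M_2(\mathbb F_2)$ with transpose one may take $E=\{E_{11}\}$, of type (A). For the swap on $\mathbb F_2\times\mathbb F_2$ one gets $E=\{1\}$, of type (B) with $\{e_1,e_2\}=\{(1,0),(0,1)\}$.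

**Lemma 8.** If $W\ne0$ is an $R$-module, then $eW\ne0$ for some $e\in E$.

*Proof.* Since $W=\bigoplus f_iW$, some $f_iW\ne0$. As $fW\cong\mathrm{Hom}_R(Rf,W)$ depends, up to isomorphism of groups, only on $[Rf]$, we may replace $f_i$ by the representative of its class used in $E$. In type (B), $eW=e_1W\oplus e_2W$. $\square$

We can now state what will be proved about $\mathbb C[W]$.

**Theorem 2.** Let $W$ be a $T$-module. The space of vectors of $\mathbb C[W]$ fixed by all $m_r$ $(r\in R^*)$, all $d_\phi$ $(\phi\in\Phi)$ and the $h_{e,u_e,v_e}$ with $e\in E$ is the span of the $e_C$, where $C$ runs over the self-dual isotropic submodules of $W$. All these $e_C$ are moreover fixed by *all* operators $h_{e,u_e,v_e}$ ($e=u_ev_e$ any symmetric idempotent). Hence the fixed space is the same if all symmetric idempotents are used.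

## 8. Invariant vectors orthogonal to $K_W$ vanish

**Lemma 9.** Let $W\ne0$ be a $T$-module. If $p=\sum_vp(v)e_v\in K_W^\perp$ is fixed by all $m_r$ $(r\in R^*)$, all $d_\phi$ $(\phi\in\Phi)$ and all $h_{e,u_e,v_e}$ $(e\in E)$, then $p=0$.

*Proof.* Suppose $p\ne0$. We have (2) at our disposal.

**Step 1: what $d_\phi$ and $m_r$ say.** $d_\phi p=p$ reads $\mathbf e(\phi(v))p(v)=p(v)$, so $p(v)\ne0$ only for isotropic $v$. And $m_rp=p$ gives $p(rv)=p(v)$ for $r\in R^*$.

**Step 2: the support is killed by the radical.** We show that $p(v)\ne0$ implies $\mathfrak rv=0$. Suppose $p(v)\ne0$ and $B=\mathfrak rv\ne0$. By Step 1 and Lemma 2, $Rv$ is isotropic. Its submodule $B$ is isotropic, and $v\in Rv\subseteq(Rv)^\perp\subseteq B^\perp$. Every element of $v+B$ has the form $(1+x)v$ with $x\in\mathfrak r$, and $1+x\in R^*$. So (2) and Step 1 give $0=\sum_{b\in B}p(v+b)=|B|\,p(v)$, a contradiction.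

**Step 3: $p(0)\ne0$.** This allows us to normalize. Suppose $p(0)=0$, and choose $v$ with $p(v)\ne0$ and $|Rv|$ minimal. Then $v\ne0$ is isotropic and $\mathfrak rv=0$. Let $w\in Rv$. If $Rw\ne Rv$, then $p(w)=0$ by minimality. If $Rw=Rv$, then $w$ is a unit multiple of $v$ by Lemma 6, so $p(w)=p(v)$. Now (2) with $B=Rv$ and base point $0$ says that a positive multiple of $p(v)$ is $0$, a contradiction. We scale so that $p(0)=1$.

**Step 4: the inequality to contradict.** Choose $e\in E$ with $eW\ne0$ (Lemma 8). In $h_ep$, the coefficient of $e_0$ receives contributions only from $v\in W$ and $w\in eW$ with $w+(1-e)v=0$, i.e. $w=0$ and $v\in eW$; the phase is $\mathbf e(0)=1$. Since $h_ep=p$,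
$$\sum_{v\in eW}p(v)=|eW|^{1/2}p(0)=|eW|^{1/2}>1.\tag{3}$$
We shall show that the left side is real and at most $1$.

**Step 5: type (A), $e$ primitive.** Let $0\ne v\in eW$ with $p(v)\ne0$. Then $v$ is isotropic and $\mathfrak rv=0$. As $v=ev$, the map $Re\to Rv$, $a\mapsto av$, is onto and kills $\mathfrak re$, so $Rv$ is a nonzero quotient of the simple module $Re/\mathfrak re$, hence simple. All nonzero elements of $Rv$ generate $Rv$, so $p$ is constant on them by Lemma 6 and Step 1. Now (2) with $B=Rv$ and base point $0$ gives $1+(|Rv|-1)p(v)=0$, so $p(v)<0$. Hence $\sum_{v\in eW}p(v)\le p(0)=1$, contradicting (3).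

**Step 6: type (B), the values of $p$ on $eW$.** Let $e=e_1+e_2$. The modules $S_i=Re_i/\mathfrak re_i$ are simple, and not isomorphic because $Re_2\cong Re_1^J\not\cong Re_1$. Put
$$c_i=-\frac1{|S_i|-1},\qquad I_i=\{v\in e_iW:\ v\text{ isotropic},\ \mathfrak rv=0\}.$$
By Steps 1 and 2 only isotropic $v$ with $\mathfrak rv=0$ contribute to (3).

For $0\ne v\in I_i$, the reasoning of Step 5 gives $Rv\cong S_i$ and $p(v)=c_i$.

Let $v\in eW$ be isotropic with $\mathfrak rv=0$, and $v_i=e_iv\in Rv$. Then $v=v_1+v_2$, the $v_i$ are isotropic by Lemma 2, and $\mathfrak rv_i\subseteq\mathfrak rv=0$; so $v_i\in I_i$. Suppose $v_1,v_2\ne0$. Then $Rv_1\cong S_1\not\cong S_2\cong Rv_2$, so $Rv_1\cap Rv_2=0$ and $Rv=Rv_1\oplus Rv_2$. Also $v_2\in(Rv_1)^\perp$, because $Rv$ is isotropic. For $0\ne b\in Rv_1$, the submodule generated by $b+v_2$ projects onto both summands. The only submodules of a sum of two non-isomorphic simple modules are $0$, the two summands and the whole, so $R(b+v_2)=Rv$ and $p(b+v_2)=p(v)$ by Lemma 6 and Step 1. Now (2) with $B=Rv_1$, $w=v_2$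 reads
$$c_2+(|S_1|-1)\,p(v)=0,\qquad\text{i.e.}\qquad p(v)=c_1c_2 .$$

**Step 7: type (B), the sum factors up to an inequality.** Let $n_i=|I_i|-1$, and let $n_{12}\le n_1n_2$ be the number of pairs $(v_1,v_2)$ of nonzero $v_i\in I_i$ with $v_1+v_2$ isotropic. Since $c_1c_2>0$, Step 6 gives
$$\sum_{v\in eW}p(v)=1+c_1n_1+c_2n_2+c_1c_2n_{12}\le(1+c_1n_1)(1+c_2n_2).\tag{4}$$
Both factors are at most $1$. If both were very negative, however, their product would be large, so we need a lower bound on them: we need that $I_1,I_2$ are not too big.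

**Claim.** $|I_i|\le|S_i|$ for $i=1,2$.

Given the claim, $n_i\le|S_i|-1$, so $0\le1+c_in_i\le1$. The right side of (4) is then at most $1$, contradicting (3).

To see why the claim should hold, consider Example 3 with $W=V^2$, written as pairs $(a,b)$ with $a,b\in\mathbb F_2^2$. Here $I_1=\{(a,0)\}$ has order $4$, while $|S_1|=2$. All of $I_1$ is isotropic. By Step 6 we would have $p=-1$ on its three nonzero elements $m_1,m_2,m_3=m_1+m_2$. But (2) for $B=\{0,m_3\}$, $w=m_1$ says $p(m_1)+p(m_2)=0$. So too large an $I_1$ is incompatible with (2). The next two steps prove this in general.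

**Step 8: $I_1$ is cut out of one isotropic module.** We prove the claim for $i=1$; the case $i=2$ is identical with the indices exchanged, since $Re_2^J\cong Re_1\not\cong Re_2$. Let bars denote images in $\bar R$. The group $\bar e_1^J\bar R\bar e_1\cong\mathrm{Hom}_R(\bar R\bar e_1^J,\bar R\bar e_1)$ is $0$, because $\bar R\bar e_1\cong S_1$ and $\bar R\bar e_1^J\cong S_2$ (from $Re_1^J\cong Re_2$) are non-isomorphic simple modules. So $e_1^JRe_1\subseteq\mathfrak r$. Hence for $x,y\in I_1$, $r\in R$,
$$\beta(x,ry)=\beta(e_1x,re_1y)=\beta(x,e_1^Jre_1y)=0,$$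
since $\mathfrak ry=0$. Then also $\beta(sx,ry)=\beta(x,s^Jry)=0$. So the modules $Rx$ $(x\in I_1)$ are isotropic (Lemma 2) and mutually orthogonal. Let $M=RI_1$ be their sum. Then $M\subseteq M^\perp$, and each $\phi$ is additive on $M$, because $\phi(v+w)-\phi(v)-\phi(w)=\beta(v,s_\phi w)=0$ there. Since $\phi$ vanishes on each $Rx$, it vanishes on $M$; so $M$ is isotropic.

Moreover $\mathfrak rM=0$, and $M$ is a sum of copies of $S_1$, so $M\cong S_1^a$ for some $a\ge0$. Clearly $I_1\subseteq e_1M$. Conversely all elements of $M$ are isotropic and killed by $\mathfrak r$, so $e_1M\subseteq I_1$. Thus $I_1=e_1M$.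

Let $A\cong M_n(\mathbb F_q)$ be the simple component of $\bar R$ acting nontrivially on $S_1\cong\mathbb F_q^n$. Then $|S_1|=q^n$, and $|e_1S_1|=|\mathrm{Hom}_R(Re_1,S_1)|=|\mathrm{End}_R(S_1)|=q$, because every homomorphism $Re_1\to S_1$ kills $\mathfrak re_1$. So
$$|I_1|=q^a,\qquad|M|=q^{na},$$
and the claim says $a\le n$. The ring $R$ acts on $M$ through $A$, and $1_A$ acts as the identity.

**Step 9: $a\le n$, by Fourier analysis on $M$.** Suppose $a>n$. Let $\chi:M\to\mathbb C^\times$ be any character of the group $M$. We look for a nonzero submodule on which $\chi$ is trivial, because (2) for that submodule makes the Fourier coefficient of $p|_M$ at $\chi$ vanish. Put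
$$B=\{m\in M:\chi(xm)=1\ \forall x\in A\}.$$

- $B$ is a submodule: it is a subgroup, and if $m\in B$ and $r\in R$ acts on $M$ as $r'\in A$, then $\chi(xrm)=\chi((xr')m)=1$ for all $x\in A$.
- $\chi|_B=1$: take $x=1_A$.
- $B\ne0$: it is the kernel of the homomorphism $M\to\mathrm{Hom}_{\mathbb Z}(A,\mathbb C^\times)$, $m\mapsto(x\mapsto\chi(xm))$, whose target has order $|A|=q^{n^2}<q^{na}=|M|$.
- $B$ is isotropic as a submodule of $M$, and $M\subseteq M^\perp\subseteq B^\perp$.

So (2) applies to every coset $w+B$ with $w\in M$, and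
$$\sum_{m\in M}p(m)\chi(m)=\sum_{w+B\in M/B}\chi(w)\sum_{b\in B}p(w+b)=0 .$$
As $\chi$ was arbitrary, Fourier inversion on the finite abelian group $M$ gives $p|_M=0$, contradicting $p(0)=1$. So $a\le n$ and $|I_1|=q^a\le q^n=|S_1|$. This proves the claim and the lemma. $\square$

## 9. Induction on $|W|$ and symmetrization

We need one more elementary fact, used twice.

**Lemma 10.** Let a group $F$ act linearly on finite-dimensional complex spaces $U$ and $X$, unitarily on $U$, and let $\pi:U\to X$ be an $F$-equivariant surjection. Then $\pi(U^F)=X^F$.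

*Proof.* $\ker\pi$ is $F$-stable, and so is its orthogonal complement, by unitarity. The complement maps isomorphically and equivariantly onto $X$, so its invariants map onto $X^F$. The inclusion $\pi(U^F)\subseteq X^F$ is clear. $\square$

*Proof of Theorem 2.* By (1), every $e_C$ with $C=C^\perp$ isotropic is fixed by all operators, including $h_{e,u_e,v_e}$ for all symmetric idempotents. It remains to show that the vectors fixed by the $m_r$, $d_\phi$ and the $h_e$ with $e\in E$ lie in the span of the $e_C$. The last sentence of the theorem then follows, since using more operators can only shrink the fixed space, and it still contains all $e_C$.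

We use induction on $|W|$. If $W=0$, then $\mathbb C[W]=\mathbb Ce_{\{0\}}$ and $\{0\}$ is self-dual isotropic. Let $W\ne0$. Let $F$ be the free group on symbols $m_r,d_\phi,h_e$ $(r\in R^*,\phi\in\Phi,e\in E)$. By Lemma 4(d) it acts unitarily on $\mathbb C[W']$ for every $T$-module $W'$.

**Step 1: invariants lie in $K_W$.** By Lemma 5, $K_W=\sum_{B\ne0}\iota_B(\mathbb C[B^\perp/B])$ (sum over nonzero isotropic $B$) is $F$-stable. By unitarity $K_W^\perp$ is $F$-stable too. So $\mathbb C[W]^F=K_W^F\oplus(K_W^\perp)^F=K_W^F$ by Lemma 9.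

**Step 2: invariants in $K_W$ come from invariants of the subquotients.** The map
$$(\iota_B)_B:\bigoplus_{B\ne0}\mathbb C[B^\perp/B]\to K_W$$
is an $F$-equivariant surjection from a finite-dimensional unitary $F$-module. By Lemma 10, $K_W^F=\sum_{B\ne0}\iota_B\big(\mathbb C[B^\perp/B]^F\big)$.

**Step 3: apply induction.** Since $|B^\perp/B|=|W|/|B|^2<|W|$, the induction hypothesis and Lemma 3 show that $\mathbb C[B^\perp/B]^F$ is spanned by the vectors $e_{C/B}$ with $C\ge B$ self-dual isotropic in $W$. Finally $\iota_B(e_{C/B})=e_C$. $\square$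

*Proof of Theorem 1.* The action on polynomials preserves degree, so $\mathrm{Inv}(\mathcal C(T))$ is graded. Its degree-$N$ part is the space of vectors in $\mathrm{Sym}^N(\mathbb C^{|V|})$ invariant under the generators of $\mathcal C(T)$. The map
$$\mathbb C[V^N]=(\mathbb C^{|V|})^{\otimes N}\to\mathrm{Sym}^N(\mathbb C^{|V|}),\qquad e_c\mapsto\prod_ix_{c_i}=\prod_vx_v^{a_v(c)}$$
is surjective. It commutes with the generators, which act on the source by $N$-th tensor powers, that is, by the operators of Section 5 for $W=V^N$; they are unitary there. By Lemma 10, applied to the free group on all generators, invariants map onto invariants. By Theorem 2 with $W=V^N$, the invariants of $\mathbb C[V^N]$ are spanned by the $e_C$ with $C\le V^N$ self-dual isotropic, i.e. of Type $T$. The image of $e_C$ is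
$$\sum_{c\in C}\prod_vx_v^{a_v(c)}=\mathrm{cwe}_C .$$
For $N=0$ this reads $V^0=0$ and $\mathrm{cwe}=1$. Hence, for every $N\ge0$, the degree-$N$ part of $\mathrm{Inv}(\mathcal C(T))$ is the span of the $\mathrm{cwe}_C$ with $C$ of Type $T$ and length $N$. In particular each $\mathrm{cwe}_C$ is invariant, and Theorem 1 follows. $\blacksquare$
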